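# Order embeddings of symmetric subspaces of $L_1$ into $L_1(L_q)$: the endpoint of concavity

## 1. Symmetric sequence spaces inside $L_1(L_2)$

A Banach space that sits inside $L_1$ may carry a natural order which the embedding ignores. These notes ask when one can re-embed a symmetric space so that its order survives, at the price of replacing $L_1$ by a space of $L_q$-valued functions. We begin with the case where this is easy.

**Definition (symmetric basis, symmetric space).** A basis $(x_i)_{i\in\mathbb N}$ of a Banach space is $C$-symmetric if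
$$\Big\|\sum_i\varepsilon_ia_{\pi(i)}x_i\Big\|\le C\Big\|\sum_ia_ix_i\Big\|$$
for all real $a_i$, all signs $\varepsilon_i=\pm1$ and all permutations $\pi$ of $\mathbb N$. A symmetric space is either an infinite-dimensional sequence space with a 1-symmetric basis, or a rearrangement invariant (r.i.) function space over $[0,1]$ or $[0,\infty)$. It is a Banach lattice for its natural order: coordinatewise for sequence spaces, pointwise a.e. for function spaces. A symmetric subspace of $L_1$ is a symmetric space that is isomorphic, as a Banach space, to a subspace of $L_1=L_1[0,1]$.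

For a 1-symmetric basis, $\|\sum a_ix_i\|$ depends only on the decreasing rearrangement of $(|a_i|)$. Also, averaging over the two signs of one coordinate and using convexity shows that decreasing some $|a_i|$ does not increase the norm, so we do have a lattice norm. The spaces $\ell_p$, $1\le p<\infty$, are the basic examples.

**Definition (order embedding).** $L_1(L_q)=L_1([0,1];L_q[0,1])$ is the Banach lattice of Bochner integrable $L_q[0,1]$-valued functions on $[0,1]$, with the pointwise order. A Banach lattice $L$ is order embeddable into $L_1(L_q)$ if it is isomorphic to a sublattice of $L_1(L_q)$ via a lattice isomorphism.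

For example, $\ell_q$ is order embeddable: if $\phi_n\ge0$ are disjointly supported and normalized in $L_q[0,1]$, map $e_n$ to the constant function $1\otimes\phi_n$. This idea gives a criterion. We write $c_{00}$ for the finitely supported real sequences and $q'=q/(q-1)$.

**Lemma 1.** Let $X$ have a 1-symmetric basis $(e_n)$. Then $X$ is order embeddable into $L_1(L_q)$ if and only if there are measurable $g_n:[0,1]\to[0,\infty)$ and $C\ge1$ such that
$$C^{-1}\|a\|\le\int_0^1\Big(\sum_n|a_n|^qg_n(s)\Big)^{1/q}ds\le C\|a\|,\qquad a\in c_{00}.\tag{1}$$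

*Proof.* Let $S$ be a lattice isomorphism of $X$ onto a sublattice and $F_n=Se_n$. As $S$ preserves lattice operations, the $F_n$ are nonnegative and pairwise disjoint. So for almost every $s$ the functions $F_n(s)\in L_q[0,1]$ are nonnegative and pairwise disjoint, and $\|\sum a_nF_n(s)\|_q^q=\sum|a_n|^q\|F_n(s)\|_q^q$. Put $g_n(s)=\|F_n(s)\|_q^q$; then the integral in (1) is the norm of $S(\sum a_ne_n)$. Conversely, given (1), take $\phi_n$ as above and map $e_n$ to $g_n^{1/q}\otimes\phi_n$. The image of $\sum a_ne_n$ has norm equal to the integral in (1), so the map extends to an isomorphism of $X$ onto a closed subspace. It respects absolute values on $c_{00}$ because the images of the $e_n$ are nonnegative and disjoint, and by density it does so on $X$. $\square$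

We recall Khintchine's inequality: for independent random signs $\varepsilon_i$ and real $b_i$,
$$\tfrac1{\sqrt2}\Big(\sum b_i^2\Big)^{1/2}\le E\Big|\sum\varepsilon_ib_i\Big|\le\Big(\sum b_i^2\Big)^{1/2}.$$

**Proposition 2 (the easy case).** Every symmetric sequence space $X$ that is isomorphic to a subspace of $L_1$ is order embeddable into $L_1(L_2)$.

*Proof.* Let $U:X\to L_1$ be an isomorphism into. Since $\|\sum a_ne_n\|=\|\sum\varepsilon_na_ne_n\|$ for all signs, $\|\sum a_ne_n\|$ is equivalent to $E\|\sum\varepsilon_na_nUe_n\|_1$, with constants depending only on $U$. By Fubini and Khintchine's inequality this is equivalent to $\int(\sum a_n^2|Ue_n|^2)^{1/2}$. So (1) holds with $q=2$, $g_n=|Ue_n|^2$. $\square$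

What changes if $2$ is replaced by a smaller $q$? There is an obvious necessary condition.

**Definition ($q$-concavity).** For $1\le q<\infty$, a Banach lattice $L$ is $q$-concave if there is $M$ such that
$$\Big(\sum_{i=1}^n\|x_i\|^q\Big)^{1/q}\le M\Big\|\Big(\sum_{i=1}^n|x_i|^q\Big)^{1/q}\Big\|\qquad\text{for all finite families }x_1,\dots,x_n\in L.$$

For example, $\ell_p$ is $q$-concave exactly when $p\le q$. If $p\le q$, the triangle inequality in $\ell_{q/p}$ gives
$$\Big(\sum_i\Big(\sum_n|x_i(n)|^p\Big)^{q/p}\Big)^{p/q}\le\sum_n\Big(\sum_i|x_i(n)|^q\Big)^{p/q},$$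
which is the definition with $M=1$ after taking $p$-th roots. If $p>q$, the vectors $e_1,\dots,e_n$ would require $n^{1/q}\le Mn^{1/p}$ for all $n$.

We shall often use the triangle inequality in $\ell_q$ in integral form: for measurable $\varphi_j\ge0$,
$$\Big(\sum_j\Big(\int\varphi_j\Big)^q\Big)^{1/q}\le\int\Big(\sum_j\varphi_j^q\Big)^{1/q}.\tag{2}$$
It shows that (1) forces $q$-concavity. Indeed, for $x_j\in c_{00}$, apply (2) to $\varphi_j=(\sum_n|x_j(n)|^qg_n)^{1/q}$:
$$\Big(\sum_j\|x_j\|^q\Big)^{1/q}\le C\int\Big(\sum_n\sum_j|x_j(n)|^qg_n\Big)^{1/q}\le C^2\Big\|\Big(\sum_j|x_j|^q\Big)^{1/q}\Big\|.$$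
The paper "Some results on symmetric subspaces of L1" (http://matwbn.icm.edu.pl/ksiazki/sm/sm89/sm8913.pdf) asks about the converse, for $1<q\le2$:

*Is a $q$-concave symmetric subspace of $L_1$ order embeddable into $L_1(L_q)$?*

It is stated as known there that the answer is affirmative for Orlicz spaces. The next section settles the spaces $\ell_p$ and more.

## 2. Concavity strictly below $q$, and positive stable variables

In Proposition 2 the exponent $2$ came from averaging over signs. To lower it to $q<2$ we average also over stable multipliers. A variable $Z>0$ is positive $\alpha$-stable ($0<\alpha<1$) if $Ee^{-zZ}=e^{-z^\alpha}$ for $z\ge0$; that such variables exist is a textbook fact.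

**Lemma 3.** Let $Z,Z_1,Z_2,\dots$ be i.i.d. positive $\alpha$-stable variables. (i) For $b_i\ge0$, a finite sum $\sum b_iZ_i$ has the law of $(\sum b_i^\alpha)^{1/\alpha}Z$. (ii) For $0<s<1$: $EZ^s<\infty$ if and only if $s<\alpha$.

*Proof.* (i) Both sides have Laplace transform $\exp(-z^\alpha\sum b_i^\alpha)$. (ii) Substitution gives $u^s=c_s^{-1}\int_0^\infty(1-e^{-zu})z^{-s-1}dz$ for $u\ge0$, with $c_s=\int_0^\infty(1-e^{-z})z^{-s-1}dz\in(0,\infty)$. Taking expectations, $EZ^s=c_s^{-1}\int_0^\infty(1-e^{-z^\alpha})z^{-s-1}dz$. The integral converges at $\infty$; near $0$ the integrand behaves like $z^{\alpha-s-1}$, so it converges there if and only if $s<\alpha$. $\square$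

By hand for $\ell_p$ with $1<p<q$: let $g_n$ be i.i.d. positive $p/q$-stable. Then $E(\sum|a_n|^qg_n)^{1/q}=(\sum|a_n|^p)^{1/p}Eg_1^{1/q}$, and $Eg_1^{1/q}<\infty$ since $1/q<p/q$. So (1) holds. For $p=1$ take the $g_n^{1/q}$ disjoint and normalized in $L_1$; for $p=q$ take $g_n=1$. The general statement is as follows; we prove it for finite disjoint families in any symmetric space, since function spaces will need this form.

**Proposition 4.** Let $X$ be a symmetric subspace of $L_1$ and $U:X\to L_1$ an isomorphism into. Assume either $q=2$, or that $X$ is $r$-concave with $1\le r<q<2$. There is $C\ge 1$ such that for all disjoint positive $u_1,\dots,u_N\in X$ the functions $w_i=|Uu_i|^q$ satisfy, for all real $a_i$,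
$$C^{-1}\Big\|\sum a_iu_i\Big\|\le\int_0^1\Big(\sum|a_i|^qw_i\Big)^{1/q}d\mu\le C\Big\|\sum a_iu_i\Big\|,\tag{3}$$
where $\mu$ is Lebesgue measure. The constant $C$ does not depend on $N$ or $(u_i)$.

*Proof.* **Step 1: signs.** This step gives the case $q=2$. By disjointness $|\sum\varepsilon_ia_iu_i|=\sum|a_i|u_i$, so the norm is invariant under signs, and as in Proposition 2
$$\Big\|\sum a_iu_i\Big\|\approx\int\Big(\sum a_i^2|Uu_i|^2\Big)^{1/2},\tag{4}$$
with constants depending only on $U$. For $q=2$ this is (3).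

**Step 2: stable multipliers do not change the norm much.** Let $X$ be $r$-concave with constant $M$, $1\le r<q<2$. Let $\theta_i>0$ be i.i.d. with $\theta_i^2$ positive $q/2$-stable. By Lemma 3(ii), $E\theta_1^p<\infty$ for $0<p<q$. By convexity of the norm, and since only the $|a_i|$ matter,
$$E\Big\|\sum a_i\theta_iu_i\Big\|\ge E\theta_1\Big\|\sum a_iu_i\Big\|.$$
For the upper bound, suppose first that $\theta=(\theta_i)$ is replaced by a simple random vector $\tau=(\tau_i)\ge0$ taking the value $\tau^{(j)}$ with probability $p_j$. Applying $r$-concavity to the vectors $p_j^{1/r}\sum_ia_i\tau_i^{(j)}u_i$ and using disjointness of the $u_i$,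
$$\Big(E\Big\|\sum a_i\tau_iu_i\Big\|^r\Big)^{1/r}\le M\Big\|\sum|a_i|(E\tau_i^r)^{1/r}u_i\Big\|.$$
Choosing simple $\tau_i$ increasing to $\theta_i$ and using monotone convergence on the left gives this for $\theta$. Hence
$$E\Big\|\sum a_i\theta_iu_i\Big\|\le M(E\theta_1^r)^{1/r}\Big\|\sum a_iu_i\Big\|.\tag{5}$$

**Step 3: stable multipliers turn squares into $q$-th powers.** Apply (4) to the coefficients $a_i\theta_i$ for fixed $\theta$ and take expectations. By Step 2, Fubini and Lemma 3(i) with $b_i=a_i^2|Uu_i|^2$,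
$$\Big\|\sum a_iu_i\Big\|\approx\int E_\theta\Big(\sum a_i^2\theta_i^2|Uu_i|^2\Big)^{1/2}=E\theta_1\int\Big(\sum|a_i|^q|Uu_i|^q\Big)^{1/q}.\qquad\square$$

With Lemma 1 (take $u_n=e_n$) this proves: *a symmetric sequence space isomorphic to a subspace of $L_1$ and $r$-concave for some $r<q$ is order embeddable into $L_1(L_q)$.*

Now let $X$ be only $q$-concave, $q<2$. The proof breaks at one point: (5) with $r=q$ has $E\theta_1^q=E(\theta_1^2)^{q/2}=\infty$ on the right, by Lemma 3(ii). Nor is it only the bound that is bad. For $X=\ell_q$, the averages $N^{-1}\sum_{i\le N}\theta_i^q$ tend to $\infty$ almost surely, by the law of large numbers for nonnegative variables of infinite mean. By Fatou's lemma $E\|\sum_{i\le N}\theta_ie_i\|_q/N^{1/q}\to\infty$, and no inequality like (5) holds, although $\ell_q$ does embed. So at the endpoint the method fails, and one has to find out whether the statement does too. It does.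

**Theorem A.** Let $1<q<2$. There is an infinite-dimensional Banach space $X$ with a 1-symmetric basis such that (i) $X$ is isomorphic to a subspace of $L_1$; (ii) $X$ is a $q$-concave lattice; (iii) $X$ is not order embeddable into $L_1(L_q)$.

**Theorem B.** Let $X$ be a symmetric subspace of $L_1$ (a sequence space, or an r.i. function space on $[0,1]$ or $[0,\infty)$). Then $X$ is order embeddable into $L_1(L_2)$. If $X$ is $r$-concave and $1\le r<q\le2$, then $X$ is order embeddable into $L_1(L_q)$.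

So the answer to the question is no for every $1<q<2$, and yes for $q=2$. Theorem B is proved for sequence spaces (for $q=2$ the first assertion is already the second); function spaces come in Section 10. Sections 3 to 9 prove Theorem A: first we find vectors that no order embedding can accommodate, then we build a space containing them.

From here to the end of Section 9, $1<q<2$, so $q'>2$; $\log=\log_2$. We use repeatedly
$$qq'=q+q',\qquad q'(q-1)=q,\qquad q'/q+1=q'.$$

## 3. Conditionally independent weights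

Suppose (1) holds. The weights $g_n$ have no structure, but $X$ is symmetric. We use this to replace them by variables that are i.i.d. once $s$ is fixed.

**Proposition 5.** Let $X$ have a 1-symmetric basis and satisfy (1) with constant $C$, and let $D=2C^3$. For every $d\in\mathbb N$ there are a uniform variable $s$ in $[0,1]$ and variables $\gamma_1,\dots,\gamma_d\ge0$ which are i.i.d. given $s$, and take finitely many values given $s$, such that
$$D^{-1}\|a\|\le E\Big(\sum_{m\le d}|a_m|^q\gamma_m\Big)^{1/q}\le D\|a\|,\qquad a\in\mathbb R^d.\tag{6}$$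

*Proof.* Write $[a]$ for the integral in (1). Let $M\ge d^2$, let $\pi:\{1,\dots,d\}\to\{1,\dots,M\}$ be a uniformly random function independent of $s$, and $\gamma_m=g_{\pi(m)}(s)$. The values $\pi(m)$ are independent and uniform, so the $\gamma_m$ are i.i.d. given $s$. The middle term of (6) is $E_\pi[b_\pi]$, where $b_\pi(n)=(\sum_{\pi(m)=n}|a_m|^q)^{1/q}$.

**Step 1: lower bound.** The function $\pi$ is injective with probability at least $1-\binom d2/M\ge\frac12$. Then $b_\pi$ is a rearrangement of $|a|$ and $[b_\pi]\ge C^{-1}\|b_\pi\|=C^{-1}\|a\|$. So $E_\pi[b_\pi]\ge\frac1{2C}\|a\|$.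

**Step 2: upper bound.** Collisions have to be controlled. Fix any $\pi$. From each class $\pi^{-1}(n)$ on which $a$ does not vanish identically choose, independently, one $m$ with probability $|a_m|^q/b_\pi(n)^q$; put the value $b_\pi(n)$ at coordinate $m$ and $0$ at the other coordinates of the class. Coordinates in the remaining classes are $0$. The random vector $\hat b\in\mathbb R^d$ obtained has the same nonzero entries as $b_\pi$, so $\|\hat b\|=\|b_\pi\|$, and $E|\hat b_m|^q=|a_m|^q$. As $[\cdot]$ is a concave function of the $q$-th powers of the coordinates, Jensen's inequality gives $E[\hat b]\le[a]$. Therefore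
$$\|b_\pi\|=E\|\hat b\|\le CE[\hat b]\le C[a]\le C^2\|a\|,\qquad [b_\pi]\le C\|b_\pi\|\le C^3\|a\|.\qquad\square$$

The next lemma is the only place where the form "$q$-th powers inside, power $1/q$ outside" enters with full force.

**Lemma 6 (monotonicity).** For $p\le d$ put $H(p)=E\big[\big(p^{-1}\sum_{m\le p}\gamma_m\big)^{1/q}\,\big|\,s\big]$. Then $H(p)\le H(p')$ for $p\le p'\le d$.

*Proof.* The average of $\gamma_1,\dots,\gamma_{p'}$ is the mean, over all $p$-element subsets of $\{1,\dots,p'\}$, of the averages over the subset. As $u\mapsto u^{1/q}$ is concave, its value at the big average is at least the mean of its values at the small averages. Each of these has conditional expectation $H(p)$. $\square$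

Let $\chi_p$ denote a vector with $p$ coordinates equal to $p^{-1/q}$ and the others $0$; when several such vectors occur in a sum, their supports are taken disjoint. By symmetry, norms do not depend on the choice of the supports. If $\sum_lp_l\le d$ and $M_l\subset\{1,\dots,d\}$ are disjoint with $|M_l|=p_l$, then (6) says that for $c_l\ge0$
$$D^{-1}\Big\|\sum_lc_l\chi_{p_l}\Big\|\le E\Big(\sum_lc_l^qp_l^{-1}\sum_{m\in M_l}\gamma_m\Big)^{1/q}\le D\Big\|\sum_lc_l\chi_{p_l}\Big\|.\tag{7}$$

## 4. Flat vectors that no order embedding tolerates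

Put $\rho_t=2^{q't}$ and $Q_t=2^{\lceil q't\rceil}\ge\rho_t$.

**Definition (test system).** Let $X$ have a 1-symmetric basis. A test system of height $T\ge1$ with constant $\Gamma$ in $X$ consists of an integer $n\ge\rho_T$, numbers $\alpha_l>0$ ($l\le n$), and positive integers $p_{l,t}$ ($l\le n$, $0\le t\le T$) with $Q_tp_{l,t}\le p_{l,0}$ for $1\le t\le T$, such that

- (a) $\big\|\sum_{l\in A}2^t\alpha_l\chi_{p_{l,t}}\big\|\ge\rho_t/\Gamma$ for $1\le t\le T$ and every $A\subset\{1,\dots,n\}$ with $|A|=\lfloor\rho_t\rfloor$;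
- (b) $\big\|2^t\alpha_l\chi_{Q_tp_{l,t}}\big\|\le\Gamma$ for $1\le t\le T$, $l\le n$;
- (c) $\big\|\sum_{l\le n}\alpha_l\chi_{p_{l,0}}\big\|\le\Gamma n^{1/q}$.

Here (a) asks that $\rho_t$ pieces add up as in $\ell_1$; (b) that each piece stays bounded even after it is spread over $Q_t$ times more coordinates; (c) that the pieces of level $t=0$ add up as in $\ell_q$. The classical spaces cannot satisfy (a) and (b) for large $T$. In $\ell_q$ we have $\|\chi_p\|=1$, so (b) says $2^t\alpha_l\le\Gamma$, the left side of (a) is at most $\Gamma\rho_t^{1/q}$, and (a) requires $2^t=\rho_t^{1/q'}\le\Gamma^2$. In $\ell_1$ we have $\|\chi_p\|=p^{1/q'}$, so (b) gives $2^t\alpha_lp_{l,t}^{1/q'}\le\Gamma Q_t^{-1/q'}\le\Gamma2^{-t}$, the left side of (a) is at most $\Gamma\rho_t2^{-t}$, and again $2^t\le\Gamma^2$.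

**Proposition 7 (obstruction).** If $X$ contains test systems of every height $T$ with one constant $\Gamma$, then $X$ is not order embeddable into $L_1(L_q)$.

Here is the picture behind it. Suppose $X$ embeds, and let $H_{l,t}(s)$ measure how strongly the point $s$ sees the spread-out vector in (b). By (b), $H_{l,t}$ has mean $O(1)$. By (a), a random set of $\rho_t$ indices $l$ should give $(\sum_{l\in A}H_{l,t}^q)^{1/q}$ of order $\rho_t$ on average. The typical way to arrange this is that, at a given $s$, $H_{l,t}\approx\rho_t$ for about $n/\rho_t$ of the indices $l$ and $H_{l,t}\approx0$ for the others. By Lemma 6 what is seen at level $t$ is seen at level $0$, with strength at least $2^{-t}\rho_t$. These indices contribute $\frac1n\cdot\frac n{\rho_t}\cdot(2^{-t}\rho_t)^q=2^{-tq}\rho_t^{q-1}=1$ to $\frac1n\sum_lH_{l,0}^q$. Different levels $t$ use essentially disjoint sets of indices, because the sizes $n/\rho_t$ decrease geometrically. So the total is of order $T$, while (c) wants it bounded.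

One technical comparison is needed: (a) is about $\chi_{p_{l,t}}$, (b) about $\chi_{Q_tp_{l,t}}$.

**Lemma 8.** Let $A$ be finite, $Z_l\ge0$ ($l\in A$) random variables with $EZ_l^{1/q}<\infty$, $Q\ge|A|$ an integer, and $H_l'=E\big(Q^{-1}\sum_{u\le Q}Z_l^{(u)}\big)^{1/q}$ with $Z_l^{(u)}$ i.i.d. copies of $Z_l$. Then
$$E\Big(\sum_{l\in A}Z_l\Big)^{1/q}\le19\Big(\sum_{l\in A}H_l'^q\Big)^{1/q}.$$

*Proof.* **Step 1: a truncation level $y_l$ for each $l$.** Drop $l$. The function $y\mapsto E\min(Z/y,Q)$ is continuous and nonincreasing on $(0,\infty)$, with limit $QP(Z>0)$ at $0$ and $0$ at $\infty$. If $QP(Z>0)>1$, choose $y>0$ where it equals $1$; then $E\min(Z,Qy)=y$, and $QyP(Z>Qy)\le y$ gives $P(Z>Qy)\le1/Q$. Otherwise put $y=0$; again $E\min(Z,Qy)=y$ and $P(Z>Qy)\le1/Q$.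

**Step 2: $H'$ controls the truncated part.** We show $y\le2\cdot8^qH'^q$. Let $y>0$ and $V=Q^{-1}\sum_u\min(Z^{(u)},Qy)$. Then $EV=y$, and $\mathrm{Var}\,V\le Q^{-1}E\min(Z,Qy)^2\le Q^{-1}\cdot Qy\cdot y=y^2$, so $EV^2\le2y^2$. By the Paley–Zygmund inequality, $P(V\ge\frac12EV)\ge\frac14(EV)^2/EV^2\ge\frac18$. Hence $H'\ge EV^{1/q}\ge\frac18(y/2)^{1/q}$.

**Step 3: $H'$ controls the large part.** The sum is at least its maximal term, and the events $\{Z^{(u)}>Qy,\ Z^{(u')}\le Qy\text{ for }u'\ne u\}$ are disjoint, so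
$$H'\ge Q^{-1/q}E\max_u(Z^{(u)})^{1/q}\ge Q^{-1/q}\,Q\,E[Z^{1/q};Z>Qy]\,P(Z\le Qy)^{Q-1}.$$
The last factor is $1$ if $Q=1$ (empty product) and at least $(1-1/Q)^{Q-1}\ge1/e$ if $Q\ge2$. So $E[Z^{1/q};Z>Qy]\le eQ^{-1/q'}H'$.

**Step 4: summation.** Since $Z_l\le\min(Z_l,Qy_l)+Z_l1[Z_l>Qy_l]$ and $u^{1/q}$ is subadditive and concave,
$$E\Big(\sum_lZ_l\Big)^{1/q}\le\Big(\sum_ly_l\Big)^{1/q}+\sum_lE[Z_l^{1/q};Z_l>Qy_l]\le2^{1/q}\cdot8\Big(\sum_lH_l'^q\Big)^{1/q}+eQ^{-1/q'}\sum_lH_l'.$$
By Hölder, $\sum_lH_l'\le|A|^{1/q'}(\sum H_l'^q)^{1/q}\le Q^{1/q'}(\sum H_l'^q)^{1/q}$, and $16+e\le19$. $\square$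

*Proof of Proposition 7.* Suppose that $X$ is order embeddable, so that (1) holds with some $C$; let $D=2C^3$.

**Step 1: translate (a), (b), (c) into statements about functions of $s$.** Fix $T$ and a test system of height $T$. Put $p'_{l,t}=Q_tp_{l,t}\le p_{l,0}$. Take $d\ge\sum_{l\le n}p_{l,0}$, the variables of Proposition 5, and $H$ from Lemma 6. Define functions of $s$
$$H_{l,t}=2^t\alpha_lH(p'_{l,t})\ (1\le t\le T),\qquad H_{l,0}=\alpha_lH(p_{l,0}),\qquad\beta=\Big(\frac1n\sum_{l\le n}H_{l,0}^q\Big)^{1/q}.$$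
Let $C_3=\Gamma D$, $c_4=1/(19\Gamma D)$; these do not depend on $T$. We claim:

- (M) $H_{l,t}\le2^tH_{l,0}$;
- (b′) $EH_{l,t}\le C_3$ for $1\le t\le T$;
- (c′) $E\beta\le C_3$;
- (a′) $E\big(\sum_{l\in A}H_{l,t}^q\big)^{1/q}\ge c_4\rho_t$ for $1\le t\le T$ and $|A|=\lfloor\rho_t\rfloor$.

(M) is Lemma 6 with $p'_{l,t}\le p_{l,0}$. (b′) is (b) and (7) for the single vector $2^t\alpha_l\chi_{p'_{l,t}}$. For (c′) let $M_l$ be disjoint with $|M_l|=p_{l,0}$ and $Y_l=\alpha_l(p_{l,0}^{-1}\sum_{m\in M_l}\gamma_m)^{1/q}$. Then $E[Y_l|s]=H_{l,0}$, and (2) applied conditionally on $s$ gives $(\sum_lH_{l,0}^q)^{1/q}\le E[(\sum_lY_l^q)^{1/q}|s]$. Taking expectations, (7) and (c) give $E(\sum_lH_{l,0}^q)^{1/q}\le D\Gamma n^{1/q}$. For (a′) let $M_l$ ($l\in A$) be disjoint with $|M_l|=p_{l,t}$ and $Z_l=2^{tq}\alpha_l^qp_{l,t}^{-1}\sum_{m\in M_l}\gamma_m$. Apply Lemma 8 conditionally on $s$ with $Q=Q_t\ge\rho_t\ge|A|$. The average of $Q_t$ independent copies of $Z_l$ has, given $s$, the law of $2^{tq}\alpha_l^q$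 times the average of $Q_tp_{l,t}=p'_{l,t}\le d$ of the $\gamma$'s, so $H'_l=H_{l,t}$. Hence $19E(\sum_{l\in A}H_{l,t}^q)^{1/q}\ge E(\sum_{l\in A}Z_l)^{1/q}\ge D^{-1}\rho_t/\Gamma$, by (7) and (a).

**Step 2: the indices that are strongly seen at level $t$.** Choose $K\ge1$ with $C_3K^{-1/q'}\le c_4/2$, then an integer $b\ge1$ with $\zeta^{1/q'}C_3\le c_4/4$, where $\zeta=2K2^{-q'b}$. Neither depends on $T$. Let $T\ge b$, $\mathcal T=\{b,2b,\dots,\lfloor T/b\rfloor b\}$, and for $t\in\mathcal T$ let (depending on $s$)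
$$D_t=\Big\{l\le n:H_{l,t}>\frac{\rho_t}{Kn}\sum_{l'\le n}H_{l',t}\Big\},\qquad F_t=D_t\cap\bigcup_{t'\in\mathcal T,\,t'>t}D_{t'},\qquad D'_t=D_t\setminus F_t.$$
Summing the defining inequality over $D_t$ shows $|D_t|\le Kn/\rho_t$ (if all $H_{l,t}$ vanish, $D_t$ is empty). Since $2^{-q'b}\le\frac12$,
$$|F_t|\le\sum_{i\ge1}\frac{Kn}{\rho_{t+ib}}=\frac{Kn}{\rho_t}\sum_{i\ge1}2^{-q'bi}\le\frac{\zeta n}{\rho_t}.$$
The sets $D'_t$, $t\in\mathcal T$, are disjoint: if $l\in D_t\cap D_{t'}$ with $t<t'$, then $l\in F_t$.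

Let $A$ be a uniformly random subset of $\{1,\dots,n\}$ with $\lfloor\rho_t\rfloor$ elements, independent of $s$ (note $\rho_t\le\rho_T\le n$). Each $l$ lies in $A$ with probability at most $\rho_t/n$. By (a′), $EE_A(\sum_{l\in A}H_{l,t}^q)^{1/q}\ge c_4\rho_t$. We now remove from $A$ the indices outside $D_t$ and those in $F_t$.

**Step 3: indices outside $D_t$ carry at most half.** For $l\notin D_t$ we have $H_{l,t}^q\le H_{l,t}\big(\frac{\rho_t}{Kn}\sum_{l'}H_{l',t}\big)^{q-1}$. By Jensen,
$$E_A\Big(\sum_{l\in A\setminus D_t}H_{l,t}^q\Big)^{1/q}\le\Big(\frac{\rho_t}n\sum_{l\notin D_t}H_{l,t}^q\Big)^{1/q}\le\Big(\frac{\rho_t}n\Big(\frac{\rho_t}{Kn}\Big)^{q-1}\Big(\sum_lH_{l,t}\Big)^q\Big)^{1/q}=\frac{\rho_t}nK^{-1/q'}\sum_lH_{l,t}.$$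
By (b′) the expectation is at most $\rho_tK^{-1/q'}C_3\le\frac{c_4}2\rho_t$.

**Step 4: indices in $F_t$ carry at most a quarter.** We have $P_A(A\cap F_t\ne\emptyset)\le\rho_t|F_t|/n\le\zeta$. By Hölder's inequality, then (M), then $\rho_t^{1/q}2^t=2^{t(q'/q+1)}=\rho_t$,
$$E_A\Big(\sum_{l\in A\cap F_t}H_{l,t}^q\Big)^{1/q}\le\zeta^{1/q'}\Big(\frac{\rho_t}n\sum_lH_{l,t}^q\Big)^{1/q}\le\zeta^{1/q'}\rho_t^{1/q}2^t\beta=\zeta^{1/q'}\rho_t\,\beta.$$
By (c′) the expectation is at most $\zeta^{1/q'}C_3\rho_t\le\frac{c_4}4\rho_t$.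

**Step 5: what remains is seen at level $0$, on disjoint sets.** Let $\alpha^*_t=\big(\frac1n\sum_{l\in D'_t}H_{l,0}^q\big)^{1/q}$. By the triangle inequality in $\ell_q$, Steps 3 and 4, Jensen and (M),
$$\frac{c_4}4\rho_t\le EE_A\Big(\sum_{l\in A\cap D'_t}H_{l,t}^q\Big)^{1/q}\le E\Big(\frac{\rho_t}n\sum_{l\in D'_t}H_{l,t}^q\Big)^{1/q}\le\rho_t^{1/q}2^tE\alpha^*_t=\rho_tE\alpha^*_t.$$
So $E\alpha^*_t\ge c_4/4$ for every $t\in\mathcal T$. As the $D'_t$ are disjoint, $\beta\ge(\sum_{t\in\mathcal T}\alpha_t^{*q})^{1/q}$, and by (c′) and (2)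
$$C_3\ge E\beta\ge\Big(\sum_{t\in\mathcal T}(E\alpha^*_t)^q\Big)^{1/q}\ge\frac{c_4}4\lfloor T/b\rfloor^{1/q}.$$
As $C_3,c_4,b$ do not depend on $T$, letting $T\to\infty$ gives a contradiction. $\square$

It remains to build a $q$-concave symmetric subspace of $L_1$ that contains test systems of all heights.

## 5. A zigzag of scales and the space $X$

By Khintchine's inequality any norm of the form $E(\sum x_n^2f_n^2)^{1/2}$ comes from a subspace of $L_1$, and it is symmetric if $(f_n)$ is exchangeable. We shall take $f_n$ that are i.i.d. given some random switches $\xi_k$. For a flat vector such a norm involves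
$$E\Big[\Big(p^{-2/q}\sum_{m\le p}f_m^2\Big)^{1/2}\Big|\,\xi\Big]=p^{1/2-1/q}\,E\Big[\Big(p^{-1}\sum_{m\le p}f_m^2\Big)^{1/2}\Big|\,\xi\Big].$$
The second factor is nondecreasing in $p$, but the first decreases because $q<2$. So the argument of Lemma 6 is not available here. What is seen at one scale need not be seen at the larger ones, and this freedom is used below.

**Definition (zigzag).** Let $(d_k)_{k\ge0}$ be the integers $d_k\ge0$ with $d_0=0$, $|d_{k+1}-d_k|=1$, obtained by concatenating, for $T=1,2,3,\dots$, exactly $n_T=\lceil2^{q'T}\rceil$ consecutive clusters $0\nearrow T\searrow0$ with unit steps. Put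
$$v_k=2^k,\qquad\sigma_k=2^{k+d_k},\qquad R_k=2^{q'd_k},\qquad h_k=R_kv_k.$$

For $q=3/2$, $q'=3$, there are $n_1=8$ clusters $0,1,0$, using up $k=0,\dots,16$. Then come $64$ clusters of height $2$; on the first, $k=16,\dots,20$, we have $d_k=0,1,2,1,0$ and $\sigma_k=2^{16},2^{18},2^{20},2^{20},2^{20}$. In general $\sigma_k$ gains a factor $4$ on an ascending step and is constant on a descending one:
$$d_k\le k,\qquad\sigma_k\le\sigma_{k+1}\le4\sigma_k,\qquad R_k^{-1}h_k=v_k,\qquad R_k^{-1}h_k^q=R_k^{q-1}v_k^q=2^{q'(q-1)d_k}2^{kq}=\sigma_k^q.\tag{8}$$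
Let
$$G_k(u)=\min(\sigma_k^qu,\;v_ku^{1/q})=R_k^{-1}\min(h_k^qu,\;h_ku^{1/q}),\qquad u\ge0.$$
$G_k$ is concave and increasing, $G_k(0)=0$, and
$$G_k(\mu^{-q}u)\le\mu^{-1}G_k(u),\qquad\mu\ge1.\tag{9}$$

Next we fix blocks of scales. Let $\Lambda=\lceil2q'\rceil\ge5$, $L_k=\Lambda(k+1)$, $J_0=0$, $J_{k+1}=J_k+L_k$, $I_k=\{J_k,\dots,J_{k+1}-1\}$; for an integer $i\ge0$ let $k(i)$ be the $k$ with $i\in I_k$. Note $J_k=\Lambda k(k+1)/2\ge q'k(k+1)$. For $q=3/2$: $\Lambda=6$, $J_1=6$, $J_2=18$.

**Definition (the space $X$).** Let $(i_n)_{n\ge1}$ be i.i.d. with $P(i_n=i)=2^{-i-1}$, $i\ge0$; let $(\xi_k)_{k\ge0}$ be $\{0,1\}$-valued with $P(\xi_k=1)=1/R_k$; all these variables are independent. Put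
$$f_n=\xi_{k(i_n)}\,h_{k(i_n)}\,2^{i_n/q},\qquad\|x\|=E\Big(\sum_nx_n^2f_n^2\Big)^{1/2},\quad x\in c_{00},$$
and let $X$ be the completion of $(c_{00},\|\cdot\|)$.

Here $2^{i_n/q}$ has a tail of order $y^{-q}$, cut into pieces according to $i_n\in I_k$; the $k$-th piece is multiplied by $h_k$ and switched on with probability $1/R_k$, by one and the same switch for all $n$.

**Proof of (i).** First, $\|\cdot\|$ is finite. Put
$$c_1=\frac1{2(1-2^{-1/q'})},\qquad c_3=\frac1{2(1-2^{-(2/q-1)})},\qquad c_2=c_1+c_3^{1/2}.$$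
Then $Ef_n=\sum_kR_k^{-1}h_k\sum_{i\in I_k}2^{-i-1}2^{i/q}\le c_1\sum_k2^k2^{-J_k/q'}\le c_1\sum_k2^{-k^2}<\infty$. Since $\xi_0=1$ (because $R_0=1$), $f_n$ is not a.s. zero, and $\|\cdot\|$ is a norm. As $(f_n)$ is exchangeable, $(e_n)$ is 1-symmetric; it is a basis of $X$. For independent signs $\varepsilon_n$, independent of everything, Khintchine's inequality gives $\frac1{\sqrt2}\|x\|\le E|\sum x_n\varepsilon_nf_n|\le\|x\|$. All these variables can be realized on $[0,1]$ with Lebesgue measure. So $X$ is isomorphic to a subspace of $L_1$.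

The next two sections show that $\|\cdot\|$ is governed by the functions $G_k$. Constants $C,C_0,C_1,c$ depend only on $q$, and $C$ may change from line to line.

## 6. Upper estimate for the norm of $X$

**Definition (partition).** A partition is a sequence $(A_k)_{k\ge0}$ of disjoint finite sets with $\bigcup A_k=\mathbb N$ and $|A_k|\le2^{J_{k+1}}$.

For example $B_k=\{n:2^{J_k}\le n<2^{J_{k+1}}\}$ is a partition. Finitely many prescribed disjoint sets $B'_k$ with $|B_k'|\le2^{J_{k+1}}$ can always be taken as members $A_k=B'_k$: put the remaining integers one by one into the $A_k$ with other indices $k$, of which there are infinitely many.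

**Proposition 9.** Let $x\in c_{00}$, let $(A_k)$ be a partition, $s_k=\sum_{n\in A_k}|x_n|^q$, and $\sum_kG_k(s_k)\le1$. Then $\|x\|\le C_1$.

*Proof.* Let $K_1=\{k:G_k(s_k)=v_ks_k^{1/q}\}$ and let $K_2$ be the set of the other $k$, for which $G_k(s_k)=\sigma_k^qs_k$. In both cases
$$2^ks_k^{1/q}\le1;\tag{10}$$
for $k\in K_2$ this follows from $\sigma_k^qs_k\le1$ and $2^k\le\sigma_k$. Split $\sum_nx_n^2f_n^2$ into three parts, according to the $k$ with $n\in A_k$ and to $\kappa=k(i_n)$: part 1, $\kappa\ge k+2$; part 2, $\kappa\le k+1$ and $k\in K_1$; part 3, $\kappa\le k+1$ and $k\in K_2$. The square root of the total is at most the sum of the three square roots, and we bound the expectation of each.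

**Step 1: scales far above $k$ (part 1).** Here the size restriction $|A_k|\le2^{J_{k+1}}$ is used. For $n\in A_k$,
$$E[f_n;k(i_n)\ge k+2]\le c_1\sum_{\kappa\ge k+2}2^\kappa2^{-J_\kappa/q'}\le8c_12^k2^{-J_{k+2}/q'},$$
because the ratio of consecutive terms is $2\cdot2^{-L_\kappa/q'}\le2\cdot2^{-2(\kappa+1)}\le\frac12$, so the sum is at most twice its first term. By Hölder, $\sum_{n\in A_k}|x_n|\le2^{J_{k+1}/q'}s_k^{1/q}$. The square root of a sum of squares is at most the sum, so part 1 contributes at most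
$$\sum_k8c_12^ks_k^{1/q}2^{-L_{k+1}/q'}\le8c_1\sum_k2^{-2(k+2)}\le8c_1,$$
by (10) and $L_{k+1}\ge2q'(k+2)$.

**Step 2: an estimate for the $q$-tail.** Let $T_k=\sum_{n\in A_k}x_n^22^{2i_n/q}$. We show
$$ET_k^{1/2}\le c_2s_k^{1/q}.\tag{11}$$
Let $\lambda=s_k^{1/q}>0$ (otherwise there is nothing to prove). For $n\in A_k$ with $a=|x_n|>0$ we have $a\le\lambda$; let $\iota=q\log(\lambda/a)\ge0$, so $a2^{\iota/q}=\lambda$ and $2^{-\iota}=(a/\lambda)^q$. The first moment of the terms $a2^{i_n/q}>\lambda$ and the second moment of the terms $a2^{i_n/q}\le\lambda$ are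
$$\sum_{i>\iota}2^{-i-1}a2^{i/q}=\lambda2^{-\iota-1}\sum_{i>\iota}2^{-(i-\iota)/q'}\le c_1\lambda(a/\lambda)^q,$$
$$\sum_{0\le i\le\iota}2^{-i-1}a^22^{2i/q}=\lambda^22^{-\iota-1}\sum_{0\le i\le\iota}2^{-(\iota-i)(2/q-1)}\le c_3\lambda^2(a/\lambda)^q.$$
Sum over $n\in A_k$; since $\sum(|x_n|/\lambda)^q=1$, the large terms contribute at most $c_1\lambda$ to $ET_k^{1/2}$ and the small ones, by Jensen, at most $c_3^{1/2}\lambda$. This is (11).

**Step 3: blocks $k\in K_1$ (part 2).** For $\kappa\le k+1$ the terms with $n\in A_k$, $k(i_n)=\kappa$ have square sum at most $\xi_\kappa^2h_\kappa^2T_k$, and $\xi_\kappa$ is independent of $T_k$. So part 2 contributes at most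
$$\sum_{k\in K_1}\sum_{\kappa\le k+1}E[\xi_\kappa]h_\kappa ET_k^{1/2}\le\sum_{k\in K_1}\sum_{\kappa\le k+1}2^\kappa c_2s_k^{1/q}\le\sum_{k\in K_1}2^{k+2}c_2s_k^{1/q}\le4c_2.$$

**Step 4: blocks $k\in K_2$, one scale $\kappa$ at a time (part 3).** Fix $n\in A_k$, $k\in K_2$, $a=|x_n|>0$. For $\kappa\ge0$ let $\iota_\kappa=q\log\frac1{h_\kappa a}\in\mathbb R$, so that $h_\kappa a2^{i/q}=2^{(i-\iota_\kappa)/q}$ and, by (8), $R_\kappa^{-1}2^{-\iota_\kappa}=\sigma_\kappa^qa^q$. Consider the event $k(i_n)=\kappa$, $\xi_\kappa=1$, on which $|x_n|f_n=h_\kappa a2^{i_n/q}$. The first moment of the values greater than $1$ is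
$$R_\kappa^{-1}2^{-\iota_\kappa-1}\sum_{i\in I_\kappa,\,i>\iota_\kappa}2^{-(i-\iota_\kappa)/q'}\le c_1\sigma_\kappa^qa^q2^{-(J_\kappa-\iota_\kappa)_+/q'},$$
and it is $0$ if $\iota_\kappa\ge J_{\kappa+1}$. The second moment of the values at most $1$ is
$$R_\kappa^{-1}2^{-\iota_\kappa-1}\sum_{i\in I_\kappa,\,i\le\iota_\kappa}2^{-(\iota_\kappa-i)(2/q-1)}\le c_3\sigma_\kappa^qa^q2^{-(\iota_\kappa-J_{\kappa+1})_+(2/q-1)},$$
and it is $0$ if $\iota_\kappa<J_\kappa$. With $\theta=\min(1/q',2/q-1)>0$ and $\delta_\kappa=\mathrm{dist}(\iota_\kappa,[J_\kappa,J_{\kappa+1}])$, both are therefore at most $\max(c_1,c_3)\sigma_\kappa^qa^q2^{-\theta\delta_\kappa}$: to the left of the interval the second vanishes and the first has the decay, to the right the roles are exchanged.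

**Step 5: only boundedly many scales matter for a given coordinate.** We show $\sum_{\kappa\ge0}2^{-\theta\delta_\kappa}\le C$. Since $\log h_\kappa=\kappa+q'd_\kappa$,
$$\iota_{\kappa+1}-\iota_\kappa=-q(1\pm q')\le q(q'-1)=q'.$$
Let $u_\kappa=J_\kappa-\iota_\kappa$. Then $u_{\kappa+1}-u_\kappa\ge L_\kappa-q'\ge2q'-q'\ge1$. Let $\kappa^*$ be the first $\kappa$ with $u_\kappa>0$. For $\kappa\ge\kappa^*$ we have $\delta_\kappa=u_\kappa\ge\kappa-\kappa^*$. For $\kappa<\kappa^*$ we have $u_\kappa\le0$, that is $\iota_\kappa\ge J_\kappa$, so $\delta_\kappa=(\iota_\kappa-J_{\kappa+1})_+$. Now $u_{\kappa+1}=J_{\kappa+1}-\iota_{\kappa+1}\ge J_{\kappa+1}-\iota_\kappa-q'$ gives $\delta_\kappa\ge-u_{\kappa+1}-q'$. If $\kappa\le\kappa^*-2$, then $u_{\kappa^*-1}\le0$ and the steps of at least $1$ give $u_{\kappa+1}\le-(\kappa^*-2-\kappa)$, so $\delta_\kappa\ge\kappa^*-2-\kappa-q'$. The two geometric series, and the single term $\kappa=\kappa^*-1$, which is at most $1$, have a sum bounded in terms of $q$.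

**Step 6: conclusion for part 3.** For $\kappa\le k+1$ we have $\sigma_\kappa\le\sigma_{k+1}\le4\sigma_k$. So, summing Step 4 over $\kappa\le k+1$, $n\in A_k$ and $k\in K_2$, the total first moment of the terms $|x_n|f_n>1$ of part 3 and the total second moment of its terms $|x_n|f_n\le1$ are both at most $C\sum_{k\in K_2}\sigma_k^qs_k\le C$. So part 3 contributes at most $C+C^{1/2}$. $\square$

## 7. Lower estimate for the norm of $X$

**Lemma 10.** Let $W_m\ge0$ be finitely many independent random variables with $E(\sum W_m^2)^{1/2}\le1$. Then $\sum_mE\min(W_m^2,W_m)\le514$.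

*Proof.* Let $Z=(\sum W_m^2)^{1/2}$. **Step 1: values above $8$.** $P(\max W_m>8)\le P(Z>8)\le\frac18$, so $\prod_mP(W_m\le8)\ge\frac78$. The events $\{W_m>8,\ W_{m'}\le8\text{ for }m'\ne m\}$ are disjoint, so
$$1\ge E\max_mW_m\ge\sum_mE[W_m;W_m>8]\prod_{m'\ne m}P(W_{m'}\le8)\ge\tfrac78\sum_mE[W_m;W_m>8].$$
**Step 2: values at most $8$.** Let $Y=\sum\min(W_m^2,64)$. Then $\mathrm{Var}\,Y\le64EY$. If $EY\ge512$, Chebyshev's inequality gives $P(Y<EY/2)\le4\cdot64/EY\le\frac12$. So $Z\ge Y^{1/2}\ge16$ with probability at least $\frac12$, and $EZ\ge8$, a contradiction. So $EY<512$, and the sum in question is at most $EY+\frac87\le514$. $\square$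

For nonincreasing $x\ge0$ in $c_{00}$ let $S_k=S_k(x)=\sum_{n\in B_k}x_n^q$ with $B_k=\{n:2^{J_k}\le n<2^{J_{k+1}}\}$. For general $x\in c_{00}$ use the decreasing rearrangement of $|x|$. Put $N(x)=\inf\{\lambda>0:\sum_kG_k(S_k/\lambda^q)\le1\}$.

**Proposition 11.** $N(x)\le C_0\|x\|$ for $x\in c_{00}$.

*Proof.* By symmetry and homogeneity, and by (9) with $\mu=C_0$, it suffices to find $C_0\ge1$ with $\sum_kG_k(S_k)\le C_0$ whenever $\|x\|\le1$ and $x\ge0$ is nonincreasing. The plan is to detect $G_k(S_k)$ by a random variable $W_k$ that uses only one switch and the coordinates of one block, and then to apply Lemma 10. Note that $w\mapsto\min(w^2,w)$ is increasing on $[0,\infty)$.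

**Step 1: notation for one block.** Fix one of the finitely many $k$ with $S_k>0$. Put $y_n=h_kx_n$ for all $n$, $S=h_k^qS_k=\sum_{n\in B_k}y_n^q$, $\lambda=\max(1,S^{1/q})$, and $i(n)=\lceil q\log(\lambda/y_n)\rceil$ for $n\in B_k$ with $x_n>0$. Then
$$y_n2^{i(n)/q}\ge\lambda,\qquad2^{-i(n)}\ge\frac{y_n^q}{2\lambda^q},\qquad i(n)\ge0,$$
the last since $y_n\le S^{1/q}\le\lambda$. Moreover
$$G_k(S_k)=R_k^{-1}\min(S,S^{1/q})=R_k^{-1}S\lambda^{1-q}.\tag{12}$$

**Step 2: Case A, some $n\in B_k$ with $x_n>0$ has $i(n)<J_k$.** Here the coordinates before the block are large, and they do the detection. Necessarily $k\ge1$. As $x$ is nonincreasing, $y_m2^{J_k/q}\ge y_n2^{i(n)/q}\ge\lambda$ for all $m<2^{J_k}$. Put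
$$W_{k,A}=\xi_kh_k\Big(\sum_{2^{J_k-1}\le m<2^{J_k}}x_m^22^{2i_m/q}1[i_m=J_k]\Big)^{1/2}.$$
There are $2^{J_k-1}$ such $m$, each with $P(i_m=J_k)=2^{-J_k-1}$, so with probability at least $1-e^{-1/4}\ge\frac15$ some $i_m=J_k$. If also $\xi_k=1$, then $W_{k,A}\ge\lambda\ge1$. Since $S\le\lambda^q$,
$$E\min(W_{k,A}^2,W_{k,A})\ge\tfrac15R_k^{-1}\lambda\ge\tfrac15G_k(S_k).$$

**Step 3: Case C, negligible blocks.** Now let all $i(n)\ge J_k$. Those $n\in B_k$ with $i(n)\ge J_{k+2}$ satisfy $y_n^q<2\lambda^q2^{-i(n)}\le2\lambda^q2^{-J_{k+2}}$, and there are at most $2^{J_{k+1}}$ of them, so their mass $\sum y_n^q$ is at most $2\lambda^q2^{-L_{k+1}}$. If $S\ge1$, then $\lambda^q=S$ and this is at most $S/2$. If $S<1$, then $\lambda=1$, and either the bound is at most $S/2$, or we are in Case C: $S\le4\cdot2^{-L_{k+1}}$. In Case C, $G_k(S_k)\le R_k^{-1}S\le4\cdot2^{-L_{k+1}}$, and the sum of these over all $k$ is at most $4\sum_k2^{-5(k+2)}\le1$.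

**Step 4: Case B, neither A nor C.** Then the $n\in B_k$ with $i(n)\in I_k\cup I_{k+1}$ carry mass at least $S/2$, so for $j=0$ or $j=1$ the set $\{n\in B_k:x_n>0,\ i(n)\in I_{k+j}\}$ carries at least $S/4$. Put, for $j=0,1$,
$$W_{k,j}=\xi_{k+j}h_{k+j}\Big(\sum_{n\in B_k,\,x_n>0,\,i(n)\in I_{k+j}}x_n^22^{2i_n/q}1[i_n=i(n)]\Big)^{1/2}.$$
For a $j$ with mass at least $S/4$, over that set
$$\sum_nP(i_n=i(n))=\sum_n2^{-i(n)-1}\ge\sum_n\frac{y_n^q}{4\lambda^q}\ge p:=\frac S{16\lambda^q}\le1.$$
So with probability at least $1-e^{-p}\ge p/2$ some $i_n=i(n)$ occurs. If also $\xi_{k+j}=1$, then $W_{k,j}\ge(h_{k+j}/h_k)y_n2^{i(n)/q}\ge\eta\lambda$ with $\eta=2^{1-q'}\le1$, because $h_{k+1}/h_k=2^{1\pm q'}$. Hence $\min(W_{k,j}^2,W_{k,j})\ge\eta^2\lambda$. As $R_{k+j}^{-1}\ge2^{-q'}R_k^{-1}$, (12) gives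
$$E\min(W_{k,j}^2,W_{k,j})\ge2^{-q'}R_k^{-1}\eta^2\lambda\frac S{32\lambda^q}=c\,G_k(S_k),\qquad c=2^{-q'}\eta^2/32.$$

**Step 5: independence and summation.** Consider the three families $\{W_{k,A}\}_k$, $\{W_{k,0}\}_k$, $\{W_{k,1}\}_k$, over the $k$ for which the respective case occurs. Each consists of independent variables: different $k$ use distinct switches and disjoint sets of coordinates (those of $W_{k,A}$ lie in $B_{k-1}$, because $J_k-1\ge J_{k-1}$). On the events in the definitions, $i_m=J_k\in I_k$ or $i_n=i(n)\in I_{k+j}$, so the summands are terms of $\sum_nx_n^2f_n^2$, and $\sum_kW_k^2\le\sum_nx_n^2f_n^2$ for each family. Lemma 10 applies to each family and yields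
$$\sum_kG_k(S_k)\le5\cdot514+2\cdot514/c+1=:C_0.\qquad\square$$

## 8. $q$-concavity of $X$

The two estimates involve different functionals: an arbitrary partition above, the decreasing rearrangement below. Taking the infimum over partitions gives a functional that is concave in the $q$-th powers, and this is where $q$-concavity comes from.

For finitely supported $y\ge0$ let $\Phi(y)=\inf\sum_kG_k\big(\sum_{n\in A_k}y_n\big)$, the infimum over all partitions, and for $x\in c_{00}$ let $N'(x)=\inf\{\lambda>0:\Phi(|x|^q/\lambda^q)\le1\}$. As an infimum of concave increasing functions, $\Phi$ is concave and increasing.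

**Step 1: $N'\le N\le C_0\|\cdot\|$.** Use in $\Phi$ the partition $(B_k)$, transported by a permutation of $\mathbb N$ that rearranges $|x|$ decreasingly; then Proposition 11.

**Step 2: $\|x\|\le2C_1N'(x)$.** If $\lambda>N'(x)$, then $\Phi(|x|^q/\lambda^q)\le1$, so for some partition $\sum_kG_k(s_k/\lambda^q)\le2$, where $s_k=\sum_{n\in A_k}|x_n|^q$. By (9) with $\mu=2$, $\sum_kG_k(s_k/(2\lambda)^q)\le1$, and Proposition 9 gives $\|x/(2\lambda)\|\le C_1$. In particular $N'(x)>0$ for $x\ne0$.

**Step 3: $\sum_jN'(x_j)^q\le N'\big((\sum_j|x_j|^q)^{1/q}\big)^q$ for finite families in $c_{00}$.** Discard the $x_j=0$; put $y_j=|x_j|^q$, let $0<\mu_j<N'(x_j)^q$ and $\mu=\sum\mu_j$. By definition of $N'$, $\Phi(y_j/\mu_j)>1$. By concavity,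
$$\Phi\Big(\frac1\mu\sum_jy_j\Big)=\Phi\Big(\sum_j\frac{\mu_j}\mu\cdot\frac{y_j}{\mu_j}\Big)\ge\sum_j\frac{\mu_j}\mu\Phi(y_j/\mu_j)>1.$$
As $\Phi$ is increasing, $N'((\sum y_j)^{1/q})^q\ge\mu$. Let $\mu_j\uparrow N'(x_j)^q$.

**Step 4: conclusion.** Combining the three steps,
$$\Big(\sum_j\|x_j\|^q\Big)^{1/q}\le2C_1\Big(\sum_jN'(x_j)^q\Big)^{1/q}\le2C_1N'\Big(\Big(\sum_j|x_j|^q\Big)^{1/q}\Big)\le2C_1C_0\Big\|\Big(\sum_j|x_j|^q\Big)^{1/q}\Big\|$$
on $c_{00}$. For $x_j\in X$ apply this to the truncations $P_mx_j$ to the first $m$ coordinates. The right side is then at most $2C_1C_0\|(\sum_j|x_j|^q)^{1/q}\|$, and $\|P_mx_j\|\to\|x_j\|$ as $m\to\infty$. This proves (ii) of Theorem A.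

## 9. Test systems on the descending slopes

We find in $X$ a test system of each height $T\ge1$ with the constant $\Gamma=\max(8C_0,C_1)$. By Proposition 7 this proves (iii), and with it Theorem A.

Let $n=n_T\ge\rho_T$, and let $k_1<\dots<k_n$ be the end indices of the $n$ clusters of height $T$, so that $d_{k_l-t}=t$ for $0\le t\le T$. Take
$$\alpha_l=2^{-k_l},\qquad p_{l,t}=2^{J_{k_l-t}+1}\quad(0\le t\le T).$$
On such a slope $\sigma_{k_l-t}=2^{k_l}$ does not depend on $t$, while $v_{k_l-t}=2^{k_l-t}$. For $1\le t\le T$ and $k=k_l-t$ we have $t=d_k\le k$, hence $L_k\ge2q'(k+1)\ge q't+2\ge\lceil q't\rceil+1$, and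
$$Q_tp_{l,t}=2^{\lceil q't\rceil+J_k+1}\le2^{J_{k+1}}\le2^{J_{k_l}}\le p_{l,0},$$
as the definition requires. Write $e_{l,t}=2^t\alpha_l\chi_{p_{l,t}}=2^{-k}\chi_{p_{l,t}}$; its $q$-mass $\sum|\cdot|^q$ is $2^{-kq}$.

**Condition (a).** Let $|A|=\lfloor\rho_t\rfloor$, $1\le t\le T$, and $x=\sum_{l\in A}e_{l,t}$. We bound $N(x)$ from below. The entries of $e_{l,t}$, $k=k_l-t$, equal $2^{-k}2^{-(J_k+1)/q}$, which decreases in $k$. In the decreasing rearrangement they are preceded by at most $\sum_{k'<k}2^{J_{k'}+1}<2^{J_k}$ entries; the last inequality holds because $J_{k'+1}\ge J_{k'}+5$ makes the sum at most $2^{J_{k-1}+2}\le2^{J_k-3}$ (here $k\ge1$). So the $2^{J_k+1}$ entries of $e_{l,t}$ occupy all ranks in $[2^{J_k},2^{J_k+1})\subset B_k$, and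
$$S_k\ge2^{J_k}\cdot2^{-kq}2^{-J_k-1}=2^{-kq}/2.$$
With $\lambda=\rho_t/8$, summing over the distinct indices $k=k_l-t$, $l\in A$, and using $\lfloor\rho_t\rfloor\ge\rho_t/2$ and $\rho_t^{q-1}=2^{qt}$,
$$\sum_kG_k(S_k/\lambda^q)\ge\frac{\rho_t}2\min\Big(\frac{2^{tq}}{2\lambda^q},\frac{2^{-1/q}}\lambda\Big)=\min\Big(\frac{8^q}4,\,4\cdot2^{-1/q}\Big)>1.$$
So $N(x)\ge\rho_t/8$, and Proposition 11 gives $\|x\|\ge\rho_t/(8C_0)$.

**Condition (b).** The vector $2^{-k}\chi_{Q_tp_{l,t}}$, $k=k_l-t$, has $Q_tp_{l,t}\le2^{J_{k+1}}$ nonzero coordinates. Take a partition for which $A_k$ is its support. Then $s_k=2^{-kq}$, the other $s_{k'}$ are $0$, and $G_k(2^{-kq})=\min(2^{tq},1)=1$. By Proposition 9 the norm is at most $C_1$.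

**Condition (c).** Let $x=n^{-1/q}\sum_{l\le n}2^{-k_l}\chi_{p_{l,0}}$. The support of the $l$-th piece has $2^{J_{k_l}+1}\le2^{J_{k_l+1}}$ elements, so there is a partition for which $A_{k_l}$ is this support for all $l\le n$. Then $s_{k_l}=2^{-k_lq}/n$, and $d_{k_l}=0$ gives $G_{k_l}(s_{k_l})=\min(1/n,n^{-1/q})=1/n$. The sum over $l$ is $1$, and Proposition 9 gives $\|x\|\le C_1$, which is (c).

This completes the proof of Theorem A. $\blacksquare$

## 10. Theorem B for function spaces

Let $X$ be an r.i. function space on $I=[0,1]$ or $[0,\infty)$, isomorphic to a subspace of $L_1$, and let either $q=2$ or $X$ be $r$-concave with $1\le r<q<2$. Proposition 4 treats finite disjoint families; we have to pass to the whole lattice, and there is no canonical disjoint sequence that spans it. The plan is to use finer and finer dyadic partitions, to encode the weights $w_i$ as probability measures on a compact space, and to pass to a weak* limit.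

**Step 1: dyadic step functions are dense.** $X$ is separable, being isomorphic to a subspace of $L_1$, so it contains no isomorphic copy of $\ell_\infty$. A $\sigma$-order complete Banach lattice containing no isomorphic copy of $\ell_\infty$ has $\sigma$-order continuous norm (Lindenstrauss–Tzafriri, *Classical Banach Spaces II*, Prop. 1.a.7). An r.i. function space is $\sigma$-order complete, since with a function it contains all measurable functions of smaller modulus. If $f\ge0$ is in $X$ and $f_j\uparrow f$ are simple with supports of finite measure, then $f-f_j\downarrow0$, so $\|f-f_j\|\to0$: simple functions with support of finite measure are dense. Similarly $\|1_E\|$, which depends only on $|E|$, tends to $0$ as $|E|\to0$. For $n\ge0$ let $\mathcal D_n$ be the set of dyadic intervals $[j2^{-n},(j+1)2^{-n})$ contained in $I\cap[0,2^n)$, $V_n=\mathrm{span}\{1_\Delta:\Delta\in\mathcal D_n\}$, $V=\bigcup V_n$. Then $V_n\subset V_{n+1}$. Every set $E$ of finite measure is approximated by finite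 unions $F$ of dyadic intervals with $|E\triangle F|\to0$, and $\|1_E-1_F\|=\|1_{E\triangle F}\|\to0$. So $V$ is dense in $X$.

**Step 2: a compact model.** Let $g=\sum_Nc_N1_{[N-1,N)}$ on $I$ (one term if $I=[0,1]$) with $c_N>0$ and $\|g\|\le1$; for instance $c_N=2^{-N}/\|1_{[0,1)}\|$. Let $\mathcal K$ be the one-point compactification of the disjoint union of Cantor sets $\{0,1\}^{\mathbb N}$, one for each unit interval $[N-1,N)$ of $I$ (just one Cantor set if $I=[0,1]$). Through binary digits each dyadic interval of length at most $1$ corresponds to a clopen set. So $f\in V$ gives $\hat f\in C(\mathcal K)$, vanishing near $\infty$, and $f\mapsto\hat f$ is a linear lattice homomorphism. With $\hat g=c_N$ on the $N$-th Cantor set, $\hat f/\hat g\in C(\mathcal K)$ (value $0$ at $\infty$), because $\hat f$ lives on finitely many of the Cantor sets.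

**Step 3: weights become measures.** Fix $n$, take $(w_\Delta)_{\Delta\in\mathcal D_n}$ from (3) for the family $(1_\Delta)$, let $g_\Delta$ be the value of $g$ on $\Delta$, and $W=\sum_\Delta g_\Delta^qw_\Delta$, which is finite a.e. Let $P(\mathcal K)$ be the set of Borel probability measures on $\mathcal K$ with the weak* topology, a compact metrizable space. Choose points $t_\Delta$ in the clopen sets of the $\Delta$, and where $W>0$ put
$$\nu_\omega=W(\omega)^{-1}\sum_\Delta g_\Delta^qw_\Delta(\omega)\delta_{t_\Delta}\in P(\mathcal K).$$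
For $f=\sum a_\Delta1_\Delta$ the function $\hat f/\hat g$ equals $a_\Delta/g_\Delta$ at $t_\Delta$, so
$$\Big(\sum_\Delta|a_\Delta|^qw_\Delta\Big)^{1/q}=W^{1/q}\Big(\int|\hat f/\hat g|^qd\nu_\omega\Big)^{1/q}\quad\text{where }W>0,$$
and the left side is $0$ where $W=0$. Let $m_n$ be the image of the measure $W^{1/q}d\mu$ on $\{W>0\}$ under $\omega\mapsto\nu_\omega$. By (3) its mass is $\int W^{1/q}d\mu\le C\|g1_{[0,2^n)\cap I}\|\le C$, and
$$C^{-1}\|f\|\le\int_{P(\mathcal K)}\Big(\int|\hat f/\hat g|^qd\nu\Big)^{1/q}dm_n(\nu)\le C\|f\|,\qquad f\in V_n.\tag{13}$$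

**Step 4: the limit.** For fixed $f\in V$ the integrand in (13) is a continuous function of $\nu$, and (13) holds for all large $n$ because $V_n\subset V_{n+1}$. The $m_n$ have bounded mass on a compact metrizable space, so they have a weak* limit point $m$, and (13) holds with $m$ in place of $m_n$ for all $f\in V$.

**Step 5: back to functions.** We realize each $\nu$ as the law of a function on $(0,1)$. $\mathcal K$ is homeomorphic to a compact subset of $[0,1]$: with $\mathcal C\subset[0,1]$ the ternary Cantor set, send the $N$-th Cantor set to $2^{-N}(1+\frac12\mathcal C)$ and $\infty$ to $0$. Identify $\mathcal K$ with this subset and put $\Theta(\nu,\tau)=\min\{x\in[0,1]:\nu(\mathcal K\cap[0,x])\ge\tau\}$ for $0<\tau<1$. The minimum exists by right continuity. It lies in $\mathcal K$: a point $x\notin\mathcal K$ has a $\nu$-null neighborhood, so it is not minimal if $x>0$, and $x=0\notin\mathcal K$ would give $\nu(\mathcal K\cap[0,0])=0<\tau$. $\Theta$ is Borel, since $\{\Theta\le x\}=\{(\nu,\tau):\tau\le\nu(\mathcal K\cap[0,x])\}$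 and $\nu\mapsto\nu(\mathcal K\cap[0,x])$ is upper semicontinuous. The same identity shows that $\Theta(\nu,\cdot)$ maps Lebesgue measure to $\nu$. For $f\in V$ put
$$F_f(\nu,\tau)=(\hat f/\hat g)(\Theta(\nu,\tau)).$$
This is a bounded Borel function, so it defines an element of $L_1(m;L_q[0,1])$, and $f\mapsto F_f$ is a linear lattice homomorphism. Its norm is $\int(\int|\hat f/\hat g|^qd\nu)^{1/q}dm(\nu)$, so $C^{-1}\|f\|\le\|F_f\|\le C\|f\|$. As $V$ is a dense sublattice of $X$, the map extends to a lattice isomorphism of $X$ onto a closed sublattice of $L_1(m;L_q[0,1])$.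

**Step 6: from $m$ to Lebesgue measure.** We have $m\ne0$ by the lower bound. The probability measure $m/m(P(\mathcal K))$ on the compact metrizable space $P(\mathcal K)$ is the image of Lebesgue measure on $[0,1]$ under a Borel map. Composition with this map embeds $L_1(m;L_q)$ into $L_1([0,1];L_q[0,1])$ as a lattice, isometrically up to a scalar.

Together with Section 2 this proves Theorem B. $\blacksquare$

## 11. The concavity index

$L_1(L_q)$ is itself $q$-concave with constant $1$: by (2),
$$\Big(\sum_j\|F_j\|^q\Big)^{1/q}\le\int\Big(\sum_j\|F_j(s)\|_q^q\Big)^{1/q}ds=\Big\|\Big(\sum_j|F_j|^q\Big)^{1/q}\Big\|.$$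
The expression $(\sum_j|x_j|^q)^{1/q}$ is a norm limit of finite suprema of linear combinations $\sum_jb_jx_j$ with $\sum_j|b_j|^{q'}\le1$ (take finite nets of the unit ball of $\ell_{q'}$), so lattice isomorphisms onto sublattices preserve it. Hence every space that is order embeddable into $L_1(L_q)$ is $q$-concave.

For a symmetric subspace $X$ of $L_1$ put $q_X=\inf\{r\ge1:X\text{ is }r\text{-concave}\}$. By Theorem B, $X$ embeds into $L_1(L_2)$, so $q_X\le2$. If $q\in(q_X,2]$, then $X$ is $r$-concave for some $r<q$, and Theorem B gives an order embedding into $L_1(L_q)$. If $1<q<q_X$, there is none, since $X$ is not $q$-concave. Only $q=q_X$ is left. The space of Theorem A is $q$-concave, so $q_X\le q$; and $q_X<q$ is impossible, since then $X$ would embed into $L_1(L_q)$ by Theorem B. So $q_X=q$ for this space: the order embedding can fail at $q=q_X\in(1,2)$ even when $X$ is $q_X$-concave.
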